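\title{Biclique covers and Bollob\'as set $k$-tuples of threshold two}

\begin{abstract}
How many boxes $X_1\times\dots\times X_k$ are needed to cover all nonconstant $k$-tuples in $\{1,\dots,n\}^k$ if no box may contain a constant tuple? We show that for each fixed $k\ge 2$ the number is $\log n/h(1/k)+O(\sqrt{\log n})$, where $h(x)=-x\log x-(1-x)\log(1-x)$. For $k=3$ the ratio of the covering number to $\log n$ therefore tends to $3/\log(27/4)$. The lower bound comes from the LYM inequality. The upper bound comes from a random linear hash function on balanced partitions, combined with a Behrend-type set.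
\end{abstract}

\section{The problem and the result}

Throughout, $\log$ is the natural logarithm and $[n]=\{1,\dots,n\}$.

Let $k\ge t\ge 2$ and $n\ge 1$ be integers. The hypergraph $H(k,t,n)$ has $k$ vertex classes $V_1,\dots,V_k$, which are disjoint copies of $[n]$, and its edges are the $k$-tuples $(i_1,\dots,i_k)$ with $i_l\in V_l$ that take at least $t$ distinct values. A \emph{biclique} in $H(k,t,n)$ is a box $X_1\times\dots\times X_k$ with $X_l\subseteq V_l$ all of whose $k$-tuples are edges; the empty box is allowed. The \emph{biclique covering number} $\mathrm{bc}(H(k,t,n))$ is the least number of bicliques whose union contains every edge.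

This paper is about $t=2$. The edges of $H(k,2,n)$ are the nonconstant $k$-tuples, and a box is a biclique exactly when $X_1\cap\dots\cap X_k=\emptyset$ as subsets of $[n]$. So $\mathrm{bc}(H(k,2,n))$ is the number of boxes needed to cover the cube $[n]^k$ with its diagonal removed, when no box may touch the diagonal.

The order of magnitude is $\log n$. For $k=2$ the hypergraph is the complete bipartite graph with a perfect matching removed. Label the elements of $[n]$ by distinct binary words of length $\lceil\log_2 n\rceil$, and for each digit take the two boxes in which that digit is $0$ on one side and $1$ on the other; these $2\lceil\log_2 n\rceil$ bicliques cover all pairs $(i,j)$ with $i\ne j$. Conversely, in a cover by $m$ bicliques, the biclique that contains $(i,j)$ has $i$ but not $j$ on its first side, so distinct elements of $[n]$ lie in the first sides of distinct sets of bicliques, and $n\le 2^m$. For larger $k$,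
\[
\mathrm{bc}(H(2,2,n))\le \mathrm{bc}(H(k,2,n))\le (k-1)\,\mathrm{bc}(H(2,2,n)).
\]
For the left inequality, replace each box of a cover by $X_1\times(X_2\cap\dots\cap X_k)$ and look at the tuples $(a,b,\dots,b)$. For the right one, a nonconstant tuple has $i_l\ne i_{l+1}$ for some $l$, so it suffices to use a cover of $H(2,2,n)$ in each pair of consecutive coordinates, with $[n]$ in the other coordinates. What remains is the constant in front of $\log n$.

The question has a dual form. A \emph{Bollob\'as set $k$-tuple of threshold $t$} is a system of sets $A_{l,i}\subseteq[m]$, $l\in[k]$, $i\in[N]$, such that $A_{1,i_1}\cap\dots\cap A_{k,i_k}=\emptyset$ if and only if $|\{i_1,\dots,i_k\}|<t$. Let $\beta_{k,t}(m)$ be the largest $N$ for which such a system exists. O'Neill and Verstraete showed that $\mathrm{bc}(H(k,t,n))=\min\{m:\beta_{k,t}(m)\ge n\}$, and that for each fixed $k\ge2$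
\begin{equation}\label{eq:known}
\frac{k}{\log(ke)}\le \liminf_{n\to\infty}\frac{\mathrm{bc}(H(k,2,n))}{\log n}\le \limsup_{n\to\infty}\frac{\mathrm{bc}(H(k,2,n))}{\log n}\le \frac{k-1}{-\log(1-e^{-1})}.
\end{equation}
The problem posed in \cite{slides} is to decide whether
\[
\lim_{n\to\infty}\frac{\mathrm{bc}(H(3,2,n))}{\log n}
\]
exists and, if it does, to compute it. We answer this for every $k$. Let
\[
h(x)=-x\log x-(1-x)\log(1-x)\quad(0<x<1),\qquad h(0)=h(1)=0,
\]
be the entropy function. It is continuous on $[0,1]$ and concave, since $h''(x)=-1/x-1/(1-x)<0$, and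
\begin{equation}\label{eq:kh}
k\,h(1/k)=\log k+(k-1)\log\frac{k}{k-1}=\log\frac{k^k}{(k-1)^{k-1}}.
\end{equation}

\begin{theorem}\label{thm:main}
For every $k\ge 2$ there is a constant $C_k$ such that for all $n\ge2$
\[
\frac{\log n}{h(1/k)}\le \mathrm{bc}(H(k,2,n))\le \frac{\log n}{h(1/k)}+C_k\sqrt{\log n}.
\]
Hence
\[
\lim_{n\to\infty}\frac{\mathrm{bc}(H(k,2,n))}{\log n}=\frac1{h(1/k)}=\frac{k}{k\log k-(k-1)\log(k-1)}.
\]
Moreover $\beta_{k,2}(m)\le e^{m h(1/k)}$ for all $m\ge1$, and $\beta_{k,2}(m)\le\binom{m}{m/k}$ if $k\mid m$.
\end{theorem}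

For $k=2$ the limit is $1/\log 2$. For $k=3$, formula \eqref{eq:kh} gives $h(1/3)=\log 3-\frac23\log 2=\frac13\log\frac{27}{4}$, and the problem is answered as follows.

\begin{corollary}\label{cor:three}
There is an absolute constant $C$ such that for all $n\ge2$
\[
\frac{\log n}{h(1/3)}\le \mathrm{bc}(H(3,2,n))\le \frac{\log n}{h(1/3)}+C\sqrt{\log n}.
\]
In particular the limit of $\mathrm{bc}(H(3,2,n))/\log n$ exists and equals
\[
\frac{3}{\log(27/4)}=\frac{1}{\log 3-\frac23\log 2}\approx 1.571 .
\]
\end{corollary}

\begin{remark}
The inequalities $y-y^2/2<\log(1+y)<y$ for $y>0$, applied with $y=1/(k-1)$ in \eqref{eq:kh}, give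
\[
\log(ke)-\frac{1}{2(k-1)}<k\,h(1/k)<\log(ke).
\]
So the limit in Theorem~\ref{thm:main} strictly exceeds the lower bound $k/\log(ke)$ in \eqref{eq:known} for every $k\ge2$, and it is asymptotic to that bound as $k\to\infty$.
\end{remark}

Section~\ref{sec:partitions} turns covers into families of partitions of $[m]$. The lower bound then follows from the LYM inequality (Section~\ref{sec:antichains}). For the upper bound we need a nearly perfect induced matching in a dense hypergraph (Section~\ref{sec:matchings}), and we find it by a hashing construction of Coppersmith--Winograd type, as for uniquely solvable puzzles in fast matrix multiplication (Sections~\ref{sec:hash}--\ref{sec:collisions}). Two standard facts are used without proof, the LYM inequality and Bertrand's postulate; both are stated where they are needed.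

\section{Covers as families of partitions}\label{sec:partitions}

A box avoids the diagonal when every $i\in[n]$ is missing from at least one of its sides. If $i$ is missing from two sides, we may add it to one of them: the box grows and still avoids the diagonal. So nothing is lost if each box of a cover omits each $i$ from exactly one side. For a fixed $i$, the $m$ boxes of the cover are then sorted into $k$ groups according to the side that omits $i$, and the cover is described by $n$ partitions of $[m]$.

An \emph{ordered partition} of $[m]$ is a $k$-tuple $(P_1,\dots,P_k)$ of pairwise disjoint, possibly empty sets with union $[m]$; the set $P_l$ is its $l$-th \emph{coordinate}.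

\begin{definition}
Ordered partitions $\tau_i=(P_{1,i},\dots,P_{k,i})$ of $[m]$, $i\in[N]$, form a \emph{rigid family} if
\[
P_{1,i_1}\cup P_{2,i_2}\cup\dots\cup P_{k,i_k}=[m]\quad\text{only when}\quad i_1=\dots=i_k .
\]
\end{definition}

In words: parts taken from different members, one for each position, never exhaust $[m]$. A subfamily of a rigid family is rigid.

\begin{lemma}\label{lem:dict}
Let $k\ge2$ and $m,n\ge1$. The following are equivalent.
\begin{enumerate}
\item[(a)] $\mathrm{bc}(H(k,2,n))\le m$.
\item[(b)] There are sets $A_{l,i}\subseteq[m]$, $l\in[k]$, $i\in[n]$, such that $A_{1,i_1}\cap\dots\cap A_{k,i_k}=\emptyset$ if and only if $i_1=\dots=i_k$.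
\item[(c)] There is a rigid family of $n$ ordered partitions of $[m]$.
\end{enumerate}
Consequently $\beta_{k,2}(m)$ is the largest size of a rigid family of ordered partitions of $[m]$, and $\mathrm{bc}(H(k,2,n))\le m$ if and only if $\beta_{k,2}(m)\ge n$.
\end{lemma}

\begin{proof}
Lists of $m$ boxes $X_1^x\times\dots\times X_k^x$, $x\in[m]$, correspond to systems of sets $A_{l,i}\subseteq[m]$ by the rule $x\in A_{l,i}\iff i\in X_l^x$. The tuple $(i_1,\dots,i_k)$ lies in box $x$ if and only if $x\in A_{1,i_1}\cap\dots\cap A_{k,i_k}$. So the condition in (b) says that no box contains a constant tuple and that every nonconstant tuple lies in some box. This is (a), since a cover by fewer than $m$ bicliques can be padded with empty ones.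

Assume (b). For $i\in[n]$ and $x\in[m]$ we have $x\notin A_{1,i}\cap\dots\cap A_{k,i}=\emptyset$, so we can choose a position $l(i,x)$ with $x\notin A_{l(i,x),i}$. Put $P_{l,i}=\{x: l(i,x)=l\}$. For each $i$ these sets form an ordered partition of $[m]$, and $P_{l,i}\cap A_{l,i}=\emptyset$. If $(i_1,\dots,i_k)$ is nonconstant, some $x$ lies in every $A_{l,i_l}$, hence in no $P_{l,i_l}$. This is (c).

Assume (c), and put $A_{l,i}=[m]\setminus P_{l,i}$. Then $\bigcap_l A_{l,i_l}=\emptyset$ if and only if $\bigcup_l P_{l,i_l}=[m]$, which holds for constant tuples because $\tau_i$ is a partition and fails for the others by rigidity. This is (b).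

The last sentence follows because (b) is the definition of a Bollob\'as set $k$-tuple of threshold $2$ and because subfamilies of rigid families are rigid.
\end{proof}

\begin{example}\label{ex:cube}
Let $k=3$ and $n=2$. A box in $\{1,2\}^3$ with more than two points has two sides equal to $\{1,2\}$, so it contains $(a,a,a)$ for any $a$ in its third side. Bicliques thus have at most two points, and the six edges need at least three bicliques. On the other side, the partitions $\tau_1=(\{1\},\{2\},\{3\})$ and $\tau_2=(\{2\},\{3\},\{1\})$ of $[3]$ form a rigid family. Indeed, three singletons cover $[3]$ only if they are distinct; the first coordinate $\{1\}$ then forces the third to be $\{3\}$ and the second to be $\{2\}$, and the first coordinate $\{2\}$ forces the second to be $\{3\}$ and the third to be $\{1\}$. The boxes $X^x_l=\{i:x\notin P_{l,i}\}$ are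
\[
\{2\}\times\{1,2\}\times\{1\},\qquad \{1\}\times\{2\}\times\{1,2\},\qquad \{1,2\}\times\{1\}\times\{2\},
\]
and $\mathrm{bc}(H(3,2,2))=3$.
\end{example}

\section{Antichains and the lower bound}\label{sec:antichains}

Which of the $N^k-N$ conditions in the definition of rigidity are easy to exploit? Take a tuple with $j$ in position $l$ and $i\ne j$ in all other positions. The parts $P_{r,i}$, $r\ne l$, cover everything except $P_{l,i}$, so the condition for this tuple says
\begin{equation}\label{eq:antichain}
P_{l,i}\not\subseteq P_{l,j}\qquad(l\in[k],\ i\ne j).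
\end{equation}
If all parts have size $m/k$, then \eqref{eq:antichain} says that $P_{l,1},\dots,P_{l,N}$ are distinct sets of that size, so $N\le\binom{m}{m/k}$, which is about $e^{mh(1/k)}$. This is where the constant of Theorem~\ref{thm:main} comes from. In general the sizes of the parts vary with $i$ and $l$, and we need a way to count sets of different sizes together.

A family of sets is an \emph{antichain} if no member is contained in another. The Lubell--Yamamoto--Meshalkin (LYM) inequality states that every antichain $\mathcal F$ of subsets of $[m]$ satisfies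
\[
\sum_{F\in\mathcal F}\binom{m}{|F|}^{-1}\le 1 .
\]
It gives each position $l$ a budget of $1$, and a partition with parts of sizes $s_1,\dots,s_k$ spends $\binom{m}{s_l}^{-1}$ in position $l$. Concavity shows that the balanced partitions are the cheapest.

\begin{proposition}\label{prop:upperbeta}
Let $k\ge2$ and $m\ge1$. Then $\beta_{k,2}(m)\le e^{mh(1/k)}$, and $\beta_{k,2}(m)\le\binom{m}{m/k}$ if $k\mid m$. Consequently $\mathrm{bc}(H(k,2,n))\ge \log n/h(1/k)$ for all $n\ge2$.
\end{proposition}

\begin{proof}
Let $\tau_1,\dots,\tau_N$ be a rigid family of ordered partitions of $[m]$. By \eqref{eq:antichain}, for each $l$ the sets $P_{l,1},\dots,P_{l,N}$ are distinct and form an antichain. Summing the LYM inequality over $l$ gives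
\begin{equation}\label{eq:budget}
\sum_{i=1}^N\sum_{l=1}^k\binom{m}{|P_{l,i}|}^{-1}\le k .
\end{equation}
Fix $i$ and put $s_l=|P_{l,i}|$, so that $s_1+\dots+s_k=m$. By the inequality of arithmetic and geometric means,
\begin{equation}\label{eq:amgm}
\sum_{l=1}^k\binom{m}{s_l}^{-1}\ge k\exp\Big(-\frac1k\sum_{l=1}^k\log\binom{m}{s_l}\Big).
\end{equation}
For $0<s<m$ and $y=s/m$, one term of the expansion of $1=(y+(1-y))^m$ is $\binom ms y^s(1-y)^{m-s}=\binom ms e^{-mh(s/m)}$, so $\log\binom ms\le m\,h(s/m)$; for $s\in\{0,m\}$ both sides vanish. Since $h$ is concave and the numbers $s_l/m$ have mean $1/k$, Jensen's inequality gives $\frac1k\sum_l\log\binom m{s_l}\le m\,h(1/k)$. Each of the $N$ inner sums in \eqref{eq:budget} is therefore at least $k\,e^{-mh(1/k)}$, and $N\le e^{mh(1/k)}$.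

Let $k\mid m$. The ratio $\binom{m}{s+1}/\binom ms=(m-s)/(s+1)$ decreases in $s$, so the piecewise linear function on $[0,m]$ that interpolates $s\mapsto\log\binom ms$ is concave. The mean $m/k$ of the $s_l$ is an integer, so Jensen's inequality gives $\frac1k\sum_l\log\binom m{s_l}\le\log\binom{m}{m/k}$. Then \eqref{eq:amgm} and \eqref{eq:budget} give $N\le\binom{m}{m/k}$.

Finally let $n\ge2$ and $m=\mathrm{bc}(H(k,2,n))$. There is an edge, so $m\ge1$, and Lemma~\ref{lem:dict} gives $n\le\beta_{k,2}(m)\le e^{mh(1/k)}$.
\end{proof}

\section{Balanced partitions and induced matchings}\label{sec:matchings}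

For $k\ge3$ the proof above used only $kN(N-1)$ of the $N^k-N$ conditions, and one could expect the others to force a smaller $N$. They do not, up to a subexponential factor.

\begin{proposition}\label{prop:lowerbeta}
For every $k\ge2$ there is a constant $\gamma_k>0$ such that
\[
\log\beta_{k,2}(kp)\ge kp\,h(1/k)-\gamma_k\sqrt p\qquad\text{for all }p\ge1 .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:lowerbeta}]
After Proposition~\ref{prop:upperbeta}, only the upper bound for $\mathrm{bc}$ remains; the limit follows from the two bounds and \eqref{eq:kh}. Write $\theta=k\,h(1/k)>0$ and $\gamma=\gamma_k$. Given $n\ge2$, let $p$ be the least positive integer with $\theta p-\gamma\sqrt p\ge\log n$. Then $\beta_{k,2}(kp)\ge n$, so $\mathrm{bc}(H(k,2,n))\le kp$ by Lemma~\ref{lem:dict}. If $p=1$, then $kp=k\le (k/\sqrt{\log 2})\sqrt{\log n}$. If $p\ge2$, then $\theta(p-1)-\gamma\sqrt{p-1}<\log n$, so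
\begin{equation}\label{eq:leastp}
\theta p\le\log n+\gamma\sqrt p+\theta .
\end{equation}
Since $\gamma\sqrt p\le\theta p/2+\gamma^2/(2\theta)$, this gives $\theta p/2\le\log n+\theta+\gamma^2/(2\theta)$, and as $\log n\ge\log2$ we get $p\le C'\log n$ with $C'$ depending only on $k$. Dividing \eqref{eq:leastp} by $h(1/k)$ gives
\[
kp\le\frac{\log n+\gamma\sqrt{C'\log n}+\theta}{h(1/k)}\le\frac{\log n}{h(1/k)}+C_k\sqrt{\log n}
\]
for a suitable $C_k$.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:lowerbeta}. Fix $p\ge1$ and put $m=kp$. Section~\ref{sec:antichains} suggests using only balanced partitions, so let $\mathcal T$ be the set of ordered partitions of $[m]$ into $k$ sets of size $p$ (\emph{$p$-sets}). For $a\ge1$ let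
\[
D_a=\frac{(ap)!}{(p!)^a}
\]
be the number of ordered partitions of a set of size $ap$ into $a$ $p$-sets. Then $D_1=1$, $|\mathcal T|=D_k=\binom{kp}{p}D_{k-1}$, and
\begin{equation}\label{eq:D}
\frac{a^{ap}}{(ap+1)^a}\le D_a\le a^{ap}.
\end{equation}
To see \eqref{eq:D}, note that the multinomial coefficients $(ap)!/(s_1!\cdots s_a!)$ with $s_1+\dots+s_a=ap$ sum to $a^{ap}$, that there are at most $(ap+1)^a$ of them, and that $D_a$ is the largest: if $s_i\ge s_j+2$, then replacing $(s_i,s_j)$ by $(s_i-1,s_j+1)$ multiplies the coefficient by $s_i/(s_j+1)>1$. From \eqref{eq:D} and \eqref{eq:kh},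
\begin{equation}\label{eq:binom}
\binom{kp}{p}=\frac{D_k}{D_{k-1}}\ge\frac{1}{(kp+1)^k}\cdot\frac{k^{kp}}{(k-1)^{(k-1)p}}=\frac{e^{kp\,h(1/k)}}{(kp+1)^k}.
\end{equation}
Since $\log(kp+1)=O_k(\sqrt p)$, it suffices to find rigid families of size $\binom{kp}{p}e^{-O_k(\sqrt p)}$.

Balance simplifies rigidity: $k$ sets of size $p$ cover a set of size $kp$ only if they partition it. So a family of elements of $\mathcal T$ is rigid if and only if
\begin{equation}\label{eq:rigidbal}
(P_{1,i_1},\dots,P_{k,i_k})\in\mathcal T\quad\text{only when}\quad i_1=\dots=i_k .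
\end{equation}
Regard $\mathcal T$ as the edge set of a $k$-partite hypergraph whose $l$-th vertex class is a copy of the set of all $p$-subsets of $[m]$. Two edges meet when they \emph{share a coordinate}, that is, when $P_l=P'_l$ for some $l$. In this language \eqref{eq:rigidbal} says that the family is an induced matching: its edges are pairwise disjoint, and no other edge of $\mathcal T$ lies inside the set of vertices that they cover. Each vertex class has $\binom{kp}{p}$ vertices, and each vertex lies in $D_{k-1}$ edges.

\begin{proof}[Proof of Proposition~\ref{prop:lowerbeta} for $k=2$]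
Here $D_{k-1}=1$: an element $(P_1,P_2)$ of $\mathcal T$ is determined by either coordinate. If $(P_{1,i},P_{2,j})\in\mathcal T$, it shares a coordinate with both $\tau_i$ and $\tau_j$, so it equals both. Thus $\mathcal T$ itself is rigid, $\beta_{2,2}(2p)\ge\binom{2p}{p}$, and \eqref{eq:binom} finishes the proof.
\end{proof}

For $k\ge3$ the degree $D_{k-1}$ is exponentially large in $p$. No induced matching covers all vertices, since all vertices together induce $\mathcal T$, which is not a matching. We want one that covers a proportion $e^{-O_k(\sqrt p)}$ of them.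

Independent random choice with deletion does not achieve this. Let $k=3$ and $V=\binom{3p}{p}$, and choose $N$ elements of $\mathcal T$ independently and uniformly. For distinct $i,j,l$ the sets $P_{1,i},P_{2,j},P_{3,l}$ are independent uniform $p$-sets, and they form an edge with probability $|\mathcal T|/V^3=D_2/V^2$. The expected number of such bad triples is $N(N-1)(N-2)D_2/V^2$. Deleting one member from each bad triple leaves something only if this number is below $N$, that is, for $N$ up to about $V/\sqrt{D_2}$. By \eqref{eq:D} this loses a factor of about $2^p$. The chosen edges must be correlated so that vertices from different edges are prevented from forming a new edge.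

\section{A linear hash function}\label{sec:hash}

From now on $k\ge3$. The plan is to color the vertices with elements of $\mathbb Z_M$ so that the colors on every edge of $\mathcal T$ satisfy one fixed linear equation, and to keep only the vertices whose color lies in a set $B$ in which that equation has only constant solutions. The kept vertices then induce monochromatic edges only, so the induced hypergraph falls apart into $|B|$ color classes with no edge between them. If $M$ is large enough, each class is so sparse that a surviving edge is likely to meet no other.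

A linear equation comes for free from additivity. Give each $x\in[m]$ a weight $w_x\in\mathbb Z_M$ and write $w(X)=\sum_{x\in X}w_x$. Every edge has $w(P_1)+\dots+w(P_k)=w([m])$. With $w(P)$ as the color in every class, a monochromatic edge of color $b$ would need $kb=w([m])$, which for a prime $M>k$ allows a single color. We want every constant tuple to be a solution, so we write the identity as $w(P_1)+\dots+w(P_{k-1})=w([m]\setminus P_k)$ and color the last class by the right side divided by $k-1$. The equation then says that the last color is the average of the others.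

\begin{definition}
Let $q\ge2$. A set $B\subseteq\mathbb Z_M$ is \emph{$q$-average-free} if $b_1+\dots+b_q=q\,b$ in $\mathbb Z_M$ with $b_1,\dots,b_q,b\in B$ implies $b_1=\dots=b_q=b$.
\end{definition}

For $q=2$ and odd $M$ this says that $B$ contains no nonconstant three-term arithmetic progression.

Let $M\ge k$ be a prime, so that $\mathbb Z_M$ is a field in which $k-1$ is invertible, and let $B\subseteq\mathbb Z_M$ be nonempty and $(k-1)$-average-free. Given $w=(w_1,\dots,w_m)$ and shifts $u=(u_1,\dots,u_{k-1})$ with entries in $\mathbb Z_M$, color a $p$-set $P$ in the $l$-th class by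
\[
f_l(P)=u_l+w(P)\quad(l<k),\qquad f_k(P)=(k-1)^{-1}\Big(\sum_{l<k}u_l+w([m]\setminus P)\Big).
\]
If $(P_1,\dots,P_k)\in\mathcal T$, then $[m]\setminus P_k$ is the disjoint union of $P_1,\dots,P_{k-1}$, so
\begin{equation}\label{eq:identity}
f_1(P_1)+\dots+f_{k-1}(P_{k-1})=(k-1)f_k(P_k).
\end{equation}
Let $T$ be the set of edges induced by the vertices with color in $B$:
\[
T=\{(P_1,\dots,P_k)\in\mathcal T: f_l(P_l)\in B\ \text{for all }l\in[k]\}.
\]

\begin{example}\label{ex:hash}
Let $k=3$, $p=1$, $M=3$, $w=(0,1,2)$ and $u=(1,0)$. Write $x$ for the vertex $\{x\}$; the edges are the six permutations of $[3]$. Since $w([3])=0$ in $\mathbb Z_3$ and $2^{-1}=2$, we have $f_1(x)=1+w_x$, $f_2(x)=w_x$ and $f_3(x)=2(1-w_x)$: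
\[
\begin{array}{c|ccc}
x&1&2&3\\ \hline
f_1(x)&1&2&0\\
f_2(x)&0&1&2\\
f_3(x)&2&0&1
\end{array}
\]
The edges $(1,2,3)$, $(2,3,1)$, $(3,1,2)$ are monochromatic, with colors $1$, $2$, $0$. They form a perfect matching, but not an induced one: the edge $(1,3,2)$ takes one vertex from each. Its colors are $1,2,0$, a nonconstant solution of $b_1+b_2=2b$. Now take $B=\{1,2\}$, which is $2$-average-free because $1+2=2b$ forces $b=0$. The vertices of color $0$ are discarded, and $T=\{(1,2,3),(2,3,1)\}$ is the rigid family of Example~\ref{ex:cube}. With $B=\mathbb Z_3$, which is not $2$-average-free, $T$ would be all of $\mathcal T$.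
\end{example}

Call $\tau'\in\mathcal T$ a \emph{neighbor} of $\tau\in\mathcal T$ if $\tau'\ne\tau$ and they share a coordinate. Call $\tau\in T$ \emph{isolated} if no neighbor of $\tau$ is in $T$.

\begin{lemma}\label{lem:hash}
Let $\tau=(P_1,\dots,P_k)$ and $\tau'=(P'_1,\dots,P'_k)$ be elements of $\mathcal T$.
\begin{enumerate}
\item[(a)] $\tau\in T$ if and only if $f_1(P_1)=\dots=f_{k-1}(P_{k-1})\in B$, and in that case $f_k(P_k)$ has the same value.
\item[(b)] For each fixed $w$, if $u$ is uniform on $\mathbb Z_M^{k-1}$, then $\Pr[\tau\in T]=|B|/M^{k-1}$.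
\item[(c)] If $\tau,\tau'\in T$ share a coordinate, then $w(P_l)=w(P'_l)$ for all $l\in[k]$.
\item[(d)] The isolated elements of $T$ form a rigid family.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\tau\in T$, then \eqref{eq:identity} is a solution of the averaging equation in $B$, so all $k$ colors are equal. If the first $k-1$ colors equal $b\in B$, then \eqref{eq:identity} reads $(k-1)b=(k-1)f_k(P_k)$, so $f_k(P_k)=b$ and $\tau\in T$.

(b) For fixed $w$ the vector $(f_l(P_l))_{l<k}$ is a translate of $u$, hence uniform on $\mathbb Z_M^{k-1}$, and by (a) exactly $|B|$ of its values put $\tau$ in $T$.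

(c) By (a) both edges are monochromatic, and the shared vertex makes their colors equal. So $f_l(P_l)=f_l(P'_l)$ for all $l$. For $l<k$ the shift cancels and $w(P_l)=w(P'_l)$. For $l=k$ we get $w([m]\setminus P_k)=w([m]\setminus P'_k)$, which is $w(P_k)=w(P'_k)$.

(d) Let $\tau_i=(P_{1,i},\dots,P_{k,i})$, $i\in[N]$, be the isolated elements, each listed once, and suppose that $\sigma=(P_{1,i_1},\dots,P_{k,i_k})\in\mathcal T$. Each color $f_l(P_{l,i_l})$ is in $B$ because $\tau_{i_l}\in T$, so $\sigma\in T$. For each $l$, the edge $\sigma$ shares its $l$-th coordinate with the isolated edge $\tau_{i_l}$, so $\sigma=\tau_{i_l}$. Hence $i_1=\dots=i_k$, which is \eqref{eq:rigidbal}.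
\end{proof}

Now choose all entries of $w$ and $u$ independently and uniformly. By (b), a fixed edge gets a fixed color $b$ on all its vertices with probability $M^{-(k-1)}$, and not $M^{-k}$ as under independent coloring. The shifts $u_l$ have a second use: they make the event $\tau\in T$ independent of $w$, while the \emph{collision event}
\[
E(\tau,\tau')=\{w(P_l)=w(P'_l)\ \text{for all }l\in[k]\}
\]
of part (c) depends on $w$ alone. Put
\[
\Delta=\max_{\tau\in\mathcal T}\ \sum_{\tau'\text{ neighbor of }\tau}\Pr[E(\tau,\tau')].
\]
This number depends on $k$, $p$ and $M$, and not on $B$.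

\begin{proposition}\label{prop:alter}
If $\Delta\le\frac12$, then $\displaystyle\beta_{k,2}(kp)\ge\frac{|\mathcal T|}{2M^{k-2}}\cdot\frac{|B|}{M}$.
\end{proposition}

\begin{proof}
Let $\tau'$ be a neighbor of $\tau$. By Lemma~\ref{lem:hash}(c), and by (b) applied for each $w$ in the collision event,
\[
\Pr[\tau,\tau'\in T]\le\Pr[\tau\in T\text{ and }E(\tau,\tau')]=\frac{|B|}{M^{k-1}}\Pr[E(\tau,\tau')].
\]
Therefore
\[
\Pr[\tau\in T\text{ and }\tau\text{ is isolated}]\ge\Pr[\tau\in T]-\sum_{\tau'}\Pr[\tau,\tau'\in T]\ge\frac{|B|}{M^{k-1}}(1-\Delta),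
\]
the sum being over the neighbors of $\tau$. The expected number of isolated elements is at least $\frac12|\mathcal T||B|/M^{k-1}$, some choice of $w$ and $u$ attains at least the expectation, and Lemma~\ref{lem:hash}(d) and Lemma~\ref{lem:dict} apply.
\end{proof}

Since $|\mathcal T|=\binom{kp}{p}D_{k-1}$, two things remain to be shown: that $B$ can be chosen with $|B|/M\ge e^{-O_k(\sqrt p)}$, and that $\Delta\le\frac12$ already holds when $M^{k-2}$ is about $D_{k-1}$.

\section{Large average-free sets}\label{sec:behrend}

The modulus $M$ will be exponential in $p$, so a set $B$ of density $M^{-\varepsilon}$ with fixed $\varepsilon>0$ would cost an exponential factor. A Behrend-type construction gives density $e^{-O(\sqrt{\log M})}=e^{-O(\sqrt p)}$, and this loss is the source of the term $\sqrt{\log n}$ in Theorem~\ref{thm:main}. A point of a Euclidean sphere is not an average of other points of the sphere; we take many lattice points on one sphere and read them as digit strings in a base so large that sums of $q$ strings produce no carries.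

\begin{lemma}\label{lem:behrend}
For every $q\ge2$ there is a constant $c_q$ such that for every integer $M>q$ there is a nonempty $q$-average-free set $B\subseteq\mathbb Z_M$ with $|B|\ge Me^{-c_q\sqrt{\log M}}$.
\end{lemma}

\begin{proof}
Let $r=\lceil\sqrt{\log M}\,\rceil$. Since $\log M\ge1$, we have $\sqrt{\log M}\le r\le2\sqrt{\log M}$, so $\log(M/q)/r\to\infty$ as $M\to\infty$, and there is $M_0=M_0(q)$ with $(M/q)^{1/r}\ge q$ for $M\ge M_0$. For $M<M_0$ the set $B=\{0\}$ works as soon as $c_q\ge\sqrt{\log M_0}$. Let $M\ge M_0$ and
\[
d=\big\lfloor (M/q)^{1/r}/q\big\rfloor .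
\]
Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $d\ge1$, $d\ge (M/q)^{1/r}/(2q)$ and $q(qd)^r\le M$.

For $x\in\{0,\dots,d-1\}^r$ the squared norm $|x|^2$ is an integer in $[0,r(d-1)^2]$, so it takes at most $r(d-1)^2+1\le rd^2$ values. Hence there is a set $Y$ of at least $d^r/(rd^2)$ such points with a common value $|x|^2=\rho$. Let $\varphi(x)=\sum_{i=1}^r x_i(qd)^{i-1}$ be the integer with base-$qd$ digits $x_1,\dots,x_r$. The map $\varphi$ is injective with values in $[0,(qd)^r)$. Let $B$ be the image of $\varphi(Y)$ in $\mathbb Z_M$; since $(qd)^r<M$, we have $|B|=|Y|$.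

Suppose that $\varphi(x^{(1)})+\dots+\varphi(x^{(q)})\equiv q\,\varphi(y)\pmod M$ with $x^{(j)},y\in Y$. Both sides lie in $[0,q(qd)^r)\subseteq[0,M)$, so they are equal as integers. The left side is $\sum_i\big(\sum_j x^{(j)}_i\big)(qd)^{i-1}$ and the right side is $\sum_i qy_i(qd)^{i-1}$. All coefficients here are at most $q(d-1)<qd$, so both expressions are base-$qd$ expansions, and uniqueness of the expansion gives $\sum_j x^{(j)}=qy$ as vectors. Then
\[
\sum_{j=1}^q|x^{(j)}-y|^2=\sum_{j=1}^q|x^{(j)}|^2-2\,y\cdot\sum_{j=1}^q x^{(j)}+q|y|^2=q\rho-2q\rho+q\rho=0,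
\]
so $x^{(1)}=\dots=x^{(q)}=y$, and $B$ is $q$-average-free.

For the size, $d^r\ge(M/q)(2q)^{-r}$ and $d^2\le M^{2/r}\le e^{2\sqrt{\log M}}$. Using $q\le q^r$ and $r\le e^r$,
\[
|B|\ge\frac{d^r}{rd^2}\ge M\,(2eq^2)^{-r}e^{-2\sqrt{\log M}}\ge M\exp\Big(-\big(2+2\log(2eq^2)\big)\sqrt{\log M}\Big).
\]
Take $c_q$ to be the larger of $2+2\log(2eq^2)$ and $\sqrt{\log M_0}$.
\end{proof}

\section{Counting collisions}\label{sec:collisions}

We use the following fact from linear algebra, and it is here that $\mathbb Z_M$ must be a field. If $v_1,\dots,v_k\in\mathbb Z_M^m$ span a space of dimension $\rho$ and $w$ is uniform on $\mathbb Z_M^m$, then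
\begin{equation}\label{eq:rank}
\Pr[w\cdot v_1=\dots=w\cdot v_k=0]=M^{-\rho},
\end{equation}
because the solutions form a subspace of dimension $m-\rho$. With $v_l=1_{P'_l}-1_{P_l}$, the difference of the indicator vectors, the event in \eqref{eq:rank} is $E(\tau,\tau')$. To choose $M$ we use Bertrand's postulate: for every integer $L\ge2$ there is a prime strictly between $L$ and $2L$.

\subsection*{The case $k=3$}

Two coordinates of an element of $\mathcal T$ determine the third, so a neighbor of $\tau$ shares exactly one coordinate with it. For each of the three positions, the remaining $2p$ points can be split in $D_2$ ways, one of which gives $\tau$. So $\tau$ has exactly $3(D_2-1)$ neighbors. For a neighbor $\tau'$ some $v_l$ is nonzero, so $\Pr[E(\tau,\tau')]\le1/M$ by \eqref{eq:rank}, and $\Delta\le3(D_2-1)/M$.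

Choose a prime $M$ with $6D_2<M<12D_2$, and choose $B$ by Lemma~\ref{lem:behrend} with $q=2$. Then $\Delta<\frac12$, and Proposition~\ref{prop:alter} gives
\[
\beta_{3,2}(3p)\ge\binom{3p}{p}\frac{D_2}{2M}\cdot\frac{|B|}{M}\ge\frac1{24}\binom{3p}{p}\frac{|B|}{M}.
\]
Since $M<12\cdot4^p\le48^p$, we have $|B|/M\ge e^{-c_2\sqrt{p\log48}}$. Together with \eqref{eq:binom} this proves Proposition~\ref{prop:lowerbeta} for $k=3$, and with it Corollary~\ref{cor:three}.

\subsection*{General $k$}

For $k\ge4$ neighbors come in several kinds. Let $k=4$ and consider the neighbors of $\tau$ with $P'_4=P_4$. There are about $D_3\approx27^p$ of them. For most of them one expects $v_1+v_2+v_3=0$ to be the only relation among $v_1,v_2,v_3$, so that the collision probability is $M^{-2}$; these require $M^2$ to be about $27^p$, which is the size we can afford. But the neighbors with $P'_3=P_3$ and $P'_4=P_4$ have $v_3=v_4=0$ and $v_2=-v_1$, so they collide with the much larger probability $M^{-1}$. There are $D_2-1\le4^p$ of them, and they are harmless because $4^2<27$. In general we must weigh the number of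 neighbors of each kind against the rank of the vectors $v_l$. Both are governed by one graph.

For $\tau,\tau'\in\mathcal T$ let $G(\tau,\tau')$ be the graph on $[k]$ in which distinct $l,l'$ are adjacent if $P_l\cap P'_{l'}\ne\emptyset$ or $P_{l'}\cap P'_l\ne\emptyset$. It records between which positions points move when $\tau$ is replaced by $\tau'$.

\begin{lemma}\label{lem:components}
Fix $\tau\in\mathcal T$ and a partition of $[k]$ into nonempty sets $K_1,\dots,K_c$. Let $\mathcal N$ be the set of neighbors $\tau'$ of $\tau$ for which $K_1,\dots,K_c$ are the connected components of $G(\tau,\tau')$.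
\begin{enumerate}
\item[(a)] $\Pr[E(\tau,\tau')]=M^{-(k-c)}$ for every $\tau'\in\mathcal N$.
\item[(b)] $|\mathcal N|\le\prod_{r=1}^cD_{|K_r|}$.
\item[(c)] If $\mathcal N\ne\emptyset$, then $c\le k-1$ and $|K_r|\le k-1$ for all $r$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $x\in[m]$ lies in exactly one $P_l$ and exactly one $P'_{l'}$, and the $x$-th entry of $\sum_j\alpha_jv_j$ is then $\alpha_{l'}-\alpha_l$. So $\sum_j\alpha_jv_j=0$ if and only if $\alpha_l=\alpha_{l'}$ whenever $P_l\cap P'_{l'}\ne\emptyset$, that is, if and only if $\alpha$ is constant on each component. The space of linear relations has dimension $c$, the vectors $v_1,\dots,v_k$ span a space of dimension $k-c$, and \eqref{eq:rank} applies.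

(b) Let $\tau'\in\mathcal N$, $l'\in K_r$ and $x\in P'_{l'}$, and let $l$ be the position with $x\in P_l$. Then $l=l'$ or $l$ is adjacent to $l'$, so $l\in K_r$. Thus $\bigcup_{l\in K_r}P'_l\subseteq\bigcup_{l\in K_r}P_l$, and both sides have size $|K_r|p$, so they are equal. Hence $\tau'$ is obtained by choosing, for each $r$, an ordered partition of the fixed set $\bigcup_{l\in K_r}P_l$ into $|K_r|$ $p$-sets.

(c) Let $\tau'\in\mathcal N$. If all components were singletons, the equality in the proof of (b) would give $P'_l=P_l$ for all $l$, contrary to $\tau'\ne\tau$; so $c\le k-1$. Some $l$ has $P_l=P'_l$. This set is disjoint from $P_{l'}$ and $P'_{l'}$ for $l'\ne l$, so $\{l\}$ is a component, and every component has at most $k-1$ elements.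
\end{proof}

Since $k-c=\sum_r(|K_r|-1)$, parts (a) and (b) give
\begin{equation}\label{eq:product}
\sum_{\tau'\in\mathcal N}\Pr[E(\tau,\tau')]\le\prod_{r=1}^c\frac{D_{|K_r|}}{M^{|K_r|-1}} .
\end{equation}
A component of size $a\ge2$ thus asks for $M^{a-1}$ to exceed $D_a\le a^{ap}$, that is, for $\log M$ to exceed $p\,\psi(a)$, where
\[
\psi(a)=\frac{a\log a}{a-1},\qquad\psi'(a)=\frac{a-1-\log a}{(a-1)^2}>0\quad(a>1).
\]
As $\psi$ is increasing, the largest component size is the most demanding one. The bound $|K_r|\le k-1$, which holds because neighbors share a coordinate, is what makes the construction work: a component of size $k$ would ask for $M^{k-1}\ge D_k=|\mathcal T|$, and the bound of Proposition~\ref{prop:alter} would drop below $|B|$.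

\begin{proof}[Proof of Proposition~\ref{prop:lowerbeta} for $k\ge3$]
Put
\[
\Lambda=2k^k,\qquad X=\Lambda\,e^{p\,\psi(k-1)}=\Lambda\,(k-1)^{(k-1)p/(k-2)} .
\]
Bertrand's postulate with $L=\lceil X\rceil$ gives a prime $M$ with $X<M<2X+2\le4X$; in particular $M>k$. Choose $B$ by Lemma~\ref{lem:behrend} with $q=k-1$.

For $2\le a\le k-1$, the bound \eqref{eq:D} and the monotonicity of $\psi$ give
\[
D_a\le a^{ap}=e^{p\,\psi(a)(a-1)}\le e^{p\,\psi(k-1)(a-1)}=(X/\Lambda)^{a-1}\le(M/\Lambda)^{a-1},
\]
and $D_a\le(M/\Lambda)^{a-1}$ also holds for $a=1$, where both sides are $1$. Fix $\tau$ and a partition $K_1,\dots,K_c$ of $[k]$ with $\mathcal N\neq\emptyset$. By Lemma~\ref{lem:components}(c) the last inequality applies to every $a=|K_r|$, and $k-c\ge1$, so the right side of \eqref{eq:product} is at most $\Lambda^{-(k-c)}\le\Lambda^{-1}$. There are at most $k^k$ partitions of $[k]$, since each one is determined by the map $[k]\to[k]$ that sends an element to the least element of its block. Every neighbor of $\tau$ belongs to the set $\mathcal N$ of exactly one partition, so $\Delta\le k^k/\Lambda=\frac12$.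

We now apply Proposition~\ref{prop:alter}. We have $|\mathcal T|=D_k\ge k^{kp}/(kp+1)^k$ by \eqref{eq:D}, and
\[
M^{k-2}\le(4X)^{k-2}=(4\Lambda)^{k-2}(k-1)^{(k-1)p}.
\]
Also $\log M\le\log(4\Lambda)+p\,\psi(k-1)\le\lambda_kp$ with $\lambda_k=\log(4\Lambda)+\psi(k-1)$, so $|B|/M\ge e^{-c_{k-1}\sqrt{\lambda_kp}}$. Hence
\[
\log\beta_{k,2}(kp)\ge p\log\frac{k^k}{(k-1)^{k-1}}-k\log(kp+1)-\log\big(2(4\Lambda)^{k-2}\big)-c_{k-1}\sqrt{\lambda_kp}.
\]
The first term is $kp\,h(1/k)$ by \eqref{eq:kh}, and the other three are $O_k(\sqrt p)$.
\end{proof}

This completes the proof of Proposition~\ref{prop:lowerbeta} for all $k\ge2$, and hence of Theorem~\ref{thm:main}.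

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Bollob\'as Set $k$-Tuples}, \texttt{http://www.math.ucsd.edu/\textasciitilde jmoneill/setktuples\_slides.pdf}.

\end{thebibliography}
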